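# Digit sums in bases 3 and 2 force power-size discrepancy

## 1. Power growth for a two-dimensional Niederreiter–Halton sequence

Throughout, $\mathbb Z_q$ is the ring of integers modulo $q$ (a field when $q$ is prime), $e(x)=e^{2\pi i x}$, and $\omega=e(1/3)$.

**Theorem 1.** Let $(\boldsymbol x_n)_{n\ge 0}$ be the digital Niederreiter–Halton sequence in $[0,1)^2$ in bases $q_1=3$ and $q_2=2$ with generator matrices
$$C^{(1)}=C^{(2)}=\begin{pmatrix}1&1&1&1&\ldots\\0&1&0&0&\ldots\\0&0&1&0&\ldots\\0&0&0&1&\ldots\\\vdots&\vdots&\vdots&\vdots&\ddots\end{pmatrix},$$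
where $C^{(1)}$ is taken over $\mathbb Z_3$ and $C^{(2)}$ over $\mathbb Z_2$; the first row consists of $1$s and every later row is the corresponding row of the identity matrix. Put
$$\delta_0=\tfrac12\Big(\tfrac{\log 3}{2\log 2}+\tfrac{\log 2}{\log 3}-1\Big)=0.2117\ldots$$
Then for every $N\ge 86$
$$\max_{1\le n\le N} nD_n^*\ \ge\ \tfrac1{3072}\,N^{\delta_0}.$$
Consequently $ND_N^*\ge\frac1{3072}N^{\delta_0}$ for infinitely many $N$.

Let us unpack this, starting with the sequence. For $i\in\{1,2\}$ write $n=\sum_{j\ge0}n^{(i)}_jq_i^{\,j}$ in base $q_i$. Multiply the digit vector by the matrix,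
$$(y_0^{(i)},y_1^{(i)},\dots)^T=C^{(i)}(n_0^{(i)},n_1^{(i)},\dots)^T\quad\text{over }\mathbb Z_{q_i},$$
and read the result as a $q_i$-ary expansion: $x^{(i)}_n=\sum_{k\ge0}y_k^{(i)}q_i^{-k-1}$, $\boldsymbol x_n=(x_n^{(1)},x_n^{(2)})$. The product makes sense because only finitely many digits of $n$ are nonzero. If both matrices were the identity, this would simply reflect the digits of $n$ at the radix point. For our matrix only the leading digit is different: with $s_q(n)$ the sum of the base-$q$ digits of $n$,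
$$y_0^{(1)}\equiv s_3(n)\pmod 3,\qquad y_0^{(2)}\equiv s_2(n)\pmod 2,\qquad y^{(i)}_k=n^{(i)}_k\ (k\ge1).$$

The star discrepancy of the first $N$ points is
$$D_N^*=\sup_B\Big|\frac{A_N(B)}N-\lambda(B)\Big|,\qquad A_N(B)=\#\{0\le n<N:\boldsymbol x_n\in B\},$$
where $\lambda$ is Lebesgue measure and $B$ runs over the boxes $[0,a_1)\times[0,a_2)$ with $0<a_1,a_2\le1$. So $ND_N^*$ is the worst error, counted in points, between the number of points in such a box and the number it should contain.

The question, in plain words: does this counting error get as large as a fixed power of $N$, again and again? The source of the problem is the paper "On existence and discrepancy of certain digital Niederreiter–Halton sequences"; the conjecture is that $ND_N^*=\Omega(N^\delta)$ for some $\delta>0$, in the Hardy–Littlewood sense: there are $\delta,c>0$ with $ND_N^*\ge cN^\delta$ for infinitely many $N$. Theorem 1 proves it, with an explicit exponent. We do not claim that the exponent is optimal.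

The last sentence of Theorem 1 follows from the one before. Let $n_N\le N$ attain the maximum. Then $n_ND^*_{n_N}\ge\frac1{3072}N^{\delta_0}\ge\frac1{3072}n_N^{\delta_0}$. Since $D^*\le1$, we have $n_N\ge n_ND_{n_N}^*\to\infty$ as $N\to\infty$, so infinitely many different values $n_N$ occur.

Theorems 2 and 3, stated in Section 9, extend this to all pairs of distinct prime bases and to more general first rows.

## 2. The first nine points, and each coordinate on its own

Here are the points for $n\le8$. The cell $(u,v)$ records the leading digits, that is, $x^{(1)}_n\in[\frac u3,\frac{u+1}3)$ and $x^{(2)}_n\in[\frac v2,\frac{v+1}2)$.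

| $n$ | $x_n^{(1)}$ | $x_n^{(2)}$ | cell $(u,v)$ | $\omega^{s_3(n)}(-1)^{s_2(n)}$ |
|---|---|---|---|---|
| 0 | $0$ | $0$ | $(0,0)$ | $1$ |
| 1 | $1/3$ | $1/2$ | $(1,1)$ | $-\omega$ |
| 2 | $2/3$ | $3/4$ | $(2,1)$ | $-\omega^2$ |
| 3 | $4/9$ | $1/4$ | $(1,0)$ | $\omega$ |
| 4 | $7/9$ | $5/8$ | $(2,1)$ | $-\omega^2$ |
| 5 | $1/9$ | $1/8$ | $(0,0)$ | $1$ |
| 6 | $8/9$ | $3/8$ | $(2,0)$ | $\omega^2$ |
| 7 | $2/9$ | $7/8$ | $(0,1)$ | $-1$ |
| 8 | $5/9$ | $9/16$ | $(1,1)$ | $-\omega$ |

For instance $n=3$ has base-3 digits $(0,1)$, lowest first, so $y^{(1)}=(1,1,0,\dots)$ and $x^{(1)}_3=\frac13+\frac19=\frac49$. Its base-2 digits are $(1,1)$, so $y^{(2)}=(0,1,0,\dots)$ and $x_3^{(2)}=\frac14$.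

With identity matrices the cell of $\boldsymbol x_n$ would be $(n\bmod3,\,n\bmod2)$, and every six consecutive points would hit each of the six cells once. Here the first six points hit $(0,0)$ and $(2,1)$ twice and miss $(0,1)$ and $(2,0)$. The box $[0,\frac13)\times[0,\frac12)$ contains $2$ of them instead of $1$, so $6D_6^*\ge1$.

To measure imbalance between the cells, put
$$g_3(n)=\omega^{s_3(n)},\qquad g_2(n)=(-1)^{s_2(n)},\qquad S(N)=\sum_{0\le n<N}g_3(n)g_2(n).$$
From the table, $S(6)=2-2\omega^2$, of modulus $2\sqrt3$, and $S(9)=1-\omega-\omega^2=2$.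

Each coordinate alone is as balanced as possible at this level. Since $s_2(2m+1)=s_2(2m)+1$, the terms of $\sum_{n<N}g_2(n)$ cancel in pairs and the sum has modulus at most $1$. Likewise the terms of $\sum_{n<N}g_3(n)$ cancel in blocks of three, with a remainder that is a unimodular constant times $0$, $1$ or $1+\omega$; again the modulus is at most $1$. So any growth must come from a correlation between digit sums in the two bases.

## 3. The discrepancy controls a correlation of digit sums

**Lemma 1.** For the sequence of Theorem 1 and every $n\ge1$, $|S(n)|\le24\,nD_n^*$.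

*Proof.* Only finitely many digits $y^{(i)}_k$ are nonzero, so $\boldsymbol x_m$ lies in
$$Q_{uv}=\big[\tfrac u3,\tfrac{u+1}3\big)\times\big[\tfrac v2,\tfrac{v+1}2\big)$$
exactly when $s_3(m)\equiv u\pmod 3$ and $s_2(m)\equiv v\pmod 2$. Therefore, summing over $u\in\{0,1,2\}$ and $v\in\{0,1\}$,
$$S(n)=\sum_{u,v}\omega^u(-1)^vA_n(Q_{uv})=\sum_{u,v}\omega^u(-1)^v\Big(A_n(Q_{uv})-\frac n6\Big),$$
where subtracting $n/6$ is free because $\sum_{u,v}\omega^u(-1)^v=0$. Each $Q_{uv}$ is an inclusion–exclusion combination of at most four boxes anchored at $0$; for example,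
$$A_n(Q_{11})=A_n([0,\tfrac23)\times[0,1))-A_n([0,\tfrac13)\times[0,1))-A_n([0,\tfrac23)\times[0,\tfrac12))+A_n([0,\tfrac13)\times[0,\tfrac12)),$$
and the same signs combine the areas to $\frac16$. Each anchored box contributes an error of at most $nD_n^*$, so $|A_n(Q_{uv})-n/6|\le4nD_n^*$. Sum over six cells. $\square$

So it suffices to make $|S(n)|$ large for some $n\le N$. Nothing else about the sequence will be used.

## 4. Full periods give zero

The natural first attempt is to evaluate $S$ at $N=2^a3^b$. By the Chinese remainder theorem, $n\mapsto(n\bmod3^b,\ n\bmod2^a)$ is a bijection from $[0,2^a3^b)$ onto all pairs of residues. So the low $b$ ternary digits and the low $a$ binary digits are independent, and one hopes for a product.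

This breaks down at two exact points. First, $n<2^a3^b$ has further digits beyond these in both bases, and $g_3(n)$, $g_2(n)$ see them; the CRT says nothing about those. Second, suppose we drop the high digits by decree. Then
$$\sum_{n<2^a3^b}g_3(n\bmod3^b)\,g_2(n\bmod2^a)=\Big(\sum_{u<3^b}g_3(u)\Big)\Big(\sum_{w<2^a}g_2(w)\Big)=(1+\omega+\omega^2)^b(1-1)^a=0$$
for $a,b\ge1$. The product structure is there, but it returns zero.

Both defects can be repaired. High digits are *frozen* on any window $[m,m+L)$ whose numbers lie between two consecutive multiples of $3^b$ and also between two consecutive multiples of $2^a$. The CRT can be used to place such windows, with any prescribed relative position of the low digits. And instead of adding the window sums with equal weights, which again gives zero, we add them with weights $e(v\theta)$. This replaces the two vanishing sums by Fourier sums, which need not vanish.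

## 5. Windows placed by the Chinese remainder theorem

The argument uses only that $g_3$ and $g_2$ are products over digits. We prove it in that generality, since Section 9 needs it.

**Definition (digit-product function).** A function $g$ on the nonnegative integers is a *digit-product function in base $q$* if $g(n)=\prod_{r\ge0}\varphi_r(n_r)$, where $n_r$ are the base-$q$ digits of $n$, and each $\varphi_r:\{0,\dots,q-1\}\to\{|z|=1\}$ has $\varphi_r(0)=1$.

Examples are $g_3$ with $\varphi_r(d)=\omega^d$ for all $r$, and $g_2$ with $\varphi_r(d)=(-1)^d$. The defining property gives two rules. If $0\le l<q^c$, then the digits of $hq^c+l$ are those of $l$ followed by those of $h$, so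
$$g(hq^c+l)=g(hq^c)\,g(l).\tag{1}$$
Expanding a number $n<q^a$ into its $a$ digits also gives
$$\sum_{n<q^a}g(n)e(n\theta)=\prod_{r<a}\ \sum_{d<q}\varphi_r(d)\,e(dq^r\theta).\tag{2}$$

**Lemma 2.** Let $p\ne q$ be primes, $g_p$ and $g_q$ digit-product functions in bases $p$ and $q$, and $S(N)=\sum_{n<N}g_p(n)g_q(n)$. Let $a\ge1$, $b\ge0$ with $p^b\le q^a$, and $X=\max_{0\le n\le p^bq^a}|S(n)|$. Then for every $j\in\mathbb Z$ and $\theta=j/q^a$,
$$4q^aX\ \ge\ \Big|\sum_{n<p^b}g_p(n)e(-n\theta)\Big|\cdot\Big|\sum_{w<q^a}g_q(w)e(w\theta)\Big|.\tag{3}$$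

*Proof.* For $0\le v<q^a$ define the cyclic correlation
$$R(v)=\sum_{0\le n<p^b}g_p(n)\,g_q\big((v+n)\bmod q^a\big).$$

**Step 1: $|R(v)|\le4X$.** The purpose is to recognise $R(v)$ as at most two honest window sums of $g_pg_q$. Let $n_0=\min(p^b,q^a-v)$, the moment when $v+n$ would pass $q^a$.

*The part $0\le n<n_0$.* By the CRT choose $m\in[0,p^bq^a)$ with $m\equiv0\pmod{p^b}$ and $m\equiv v\pmod{q^a}$, and write $m=v+q^ak$ with $0\le k<p^b$. For $0\le n<n_0$ we have $n<p^b$ and $v+n<q^a$. By (1),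
$$g_p(m+n)=g_p(m)g_p(n),\qquad g_q(m+n)=g_q(q^ak)\,g_q(v+n).$$
Hence $S(m+n_0)-S(m)$ equals the unimodular constant $g_p(m)g_q(q^ak)$ times this part of $R(v)$. Moreover $m+n_0\le v+q^ak+(q^a-v)=q^a(k+1)\le p^bq^a$. So this part has modulus at most $2X$.

*The part $n_0\le n<p^b$.* It is nonempty only if $n_0=q^a-v<p^b$. Write $n=n_0+n'$ with $0\le n'<p^b-n_0$. Then $v+n=q^a+n'$ and $n'<p^b\le q^a$, so $(v+n)\bmod q^a=n'$. Choose $m'\in[0,p^bq^a)$ with $m'\equiv n_0\pmod{p^b}$ and $m'\equiv0\pmod{q^a}$, and write $m'=n_0+p^bl$ with $0\le l<q^a$. Then $m'+n'=p^bl+n$ with $n<p^b$, and $n'<q^a$, so by (1)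
$$g_p(m'+n')=g_p(p^bl)g_p(n),\qquad g_q(m'+n')=g_q(m')g_q(n').$$
So $S(m'+p^b-n_0)-S(m')$ is a unimodular constant times this part of $R(v)$, and $m'+p^b-n_0=p^b(l+1)\le p^bq^a$. Again the modulus is at most $2X$.

**Step 2: the Fourier transform of $R$ factors.** Since $q^a\theta\in\mathbb Z$, the substitution $w=(v+n)\bmod q^a$ gives $e(v\theta)=e(w\theta)e(-n\theta)$. For fixed $n$, $w$ runs over all residues as $v$ does. Therefore
$$\sum_{v=0}^{q^a-1}e(v\theta)R(v)=\sum_{n<p^b}g_p(n)e(-n\theta)\sum_{w<q^a}g_q(w)e(w\theta).$$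
By Step 1 the left side has modulus at most $q^a\cdot4X$. $\square$

**An example by hand.** Take $p=3$, $q=2$, $b=1$, $a=2$, with $g_3,g_2$ from Section 2. The values $g_2(0),\dots,g_2(3)$ are $1,-1,-1,1$, and
$$R(0)=1-\omega-\omega^2=2,\quad R(1)=-1-\omega+\omega^2=2\omega^2,\quad R(2)=-2,\quad R(3)=1+\omega-\omega^2=-2\omega^2.$$
For $v=3$ the window splits at $n_0=1$. The first piece, $g_3(0)g_2(3)=1$, sits at $m=3$: $S(4)-S(3)=\omega=\omega\cdot1$. The second piece, $\omega g_2(0)+\omega^2g_2(1)=\omega-\omega^2$, sits at $m'=4$: $S(6)-S(4)=-\omega^2+1=-\omega(\omega-\omega^2)$. At $\theta=\frac14$ the factorization reads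
$$2+i\cdot2\omega^2+(-1)(-2)+(-i)(-2\omega^2)=4+4i\omega^2=(1-i\omega-\omega^2)(2-2i),$$
and the factors on the right are indeed $\sum_{n<3}g_3(n)(-i)^n$ and $\sum_{w<4}g_2(w)i^w$.

Back to bases 3 and 2. Write $F_3=\sum_{n<3^b}g_3(n)e(-n\theta)$ and $F_2=\sum_{w<2^a}g_2(w)e(w\theta)$. By (2),
$$|F_2|=\prod_{r<a}|1-e(2^r\theta)|=\prod_{r<a}2|\sin(\pi2^r\theta)|,\qquad|F_3|=\prod_{r<b}|P(-3^r\theta)|,\tag{4}$$
where $P(x)=1+\omega e(x)+\omega^2e(2x)$. With $z=e(x+\frac13)$ we have $P(x)=1+z+z^2=z(\bar z+1+z)$, so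
$$|P(x)|=\big|1+2\cos\big(2\pi(x+\tfrac13)\big)\big|.$$

## 6. The frequencies $\frac13$, $\frac12$ and $\frac16$

We need a $\theta\in2^{-a}\mathbb Z$ with $|F_3F_2|$ much larger than $2^a$. A typical $\theta$ does not do. By Parseval on $\mathbb Z/2^a$, the mean of $|F_2|^2$ over the $2^a$ frequencies is $2^a$. The mean of $|F_3|^2$ is $3^b$, since the numbers $n<3^b\le2^a$ are distinct modulo $2^a$. If both factors had only root-mean-square size, (3) would give $X\ge\frac14\cdot2^{a/2}3^{b/2}2^{-a}$, and the right side is at most $\frac14$. Both factors must be large at the same frequency.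

The binary product in (4) is governed by the orbit of $\theta$ under doubling modulo 1, the ternary one by the orbit of $-\theta$ under tripling. Ignore for a moment the restriction $\theta\in2^{-a}\mathbb Z$.

* At $\theta=\frac13$ doubling alternates between $\frac13$ and $\frac23$, and every binary factor is $2\sin\frac\pi3=\sqrt3$. But tripling sends $-\frac13$ to $0$, and $P(0)=1+\omega+\omega^2=0$: the ternary product vanishes for $b\ge2$.
* At $\theta=\frac12$ tripling fixes $-\frac12\equiv\frac12$, and every ternary factor is $|P(\frac12)|=1+2\cos\frac{5\pi}3=2$. But doubling sends $\frac12$ to $0$, and the binary product vanishes for $a\ge2$.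

Each of these frequencies is good for one base and fatal for the other. The point $\frac16$ reaches both: doubling sends it to $\frac13$, and tripling sends it to $\frac12$. So at $\theta=\frac16$ we have $F_2$ of size $\sqrt3^{\,a}$ and $F_3$ of size $2^b$, up to constants. If $3^b$ is comparable with $2^a$, then $2^b$ is comparable with $2^{aE_3}$, where
$$E_2=\frac{\log3}{2\log2}=0.792\ldots,\qquad E_3=\frac{\log2}{\log3}=0.630\ldots,\qquad 2\delta_0=E_2+E_3-1,$$
so $|F_3F_2|2^{-a}$ has size $2^{a(E_2+E_3-1)}$. The exponents exceed $\frac12$ in both bases.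

What remains is that $\frac16\notin2^{-a}\mathbb Z$. We must use a nearby $\theta$, and the error $\theta-\frac16$ is multiplied by $2^r$ and $3^r$ along the orbits. At the top digits it is no longer small, so those factors need an explicit check.

## 7. Lower bounds for both products near $\frac16$

**Lemma 3.** Let $a\ge4$ be even, $b\ge1$, $3^{b+1}\le2^a$. Then $j=(2^{a-1}+1)/3$ is an integer, and at $\theta=j/2^a$ we have $|F_2|\ge\frac12\,3^{a/2}$ and $|F_3|\ge2^{b-1}$.

*Proof.* Since $a-1$ is odd, $2^{a-1}\equiv2\pmod 3$, so $j$ is an integer, and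
$$\theta=\frac16+\varepsilon,\qquad\varepsilon=\frac1{3\cdot2^a}\le\frac1{48}.$$

**Step 1: the binary product.** The aim is to lose only a constant against $\sqrt3^{\,a}$. The factor $r=0$ is $2\sin(\pi(\frac16+\varepsilon))\ge1$. The factor $r=1$ is $2\sin(\pi(\frac13+2\varepsilon))\ge\sqrt3$, because $2\varepsilon\le\frac1{24}$ keeps the angle between $\frac\pi3$ and $\frac{3\pi}8$.

Group the remaining indices in pairs $(r,r+1)$ with $r$ even, $2\le r\le a-2$. Put $t=2^r\varepsilon=2^{r-a}/3$. Since $2^{r-1}\equiv2$ and $2^r\equiv1\pmod 3$,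
$$2^r\theta=\tfrac{2^{r-1}}3+t\equiv\tfrac23+t,\qquad2^{r+1}\theta\equiv\tfrac13+2t\pmod1.$$
Here $t\le\frac1{12}$. With $x=\pi t$, and $\sin(\frac{2\pi}3+x)=\sin(\frac\pi3-x)$, the pair contributes
$$4\sin(\tfrac\pi3-x)\sin(\tfrac\pi3+2x)=2\cos3x-2\cos(\tfrac{2\pi}3+x)=2\cos3x+\cos x+\sqrt3\sin x.$$
The reason for pairing is visible here: at $\frac23+t$ the error lowers the factor and at $\frac13+2t$ it raises it, and the linear term $\sqrt3\,x$ of the product is positive.

For the last pair $r=a-2$ we have $t=\frac1{12}$, and the contribution is $4\sin\frac\pi4\sin\frac\pi2=2\sqrt2$. For the other pairs $r\le a-4$, so $t\le\frac1{48}$ and $0<x<0.07$. Using $\cos y\ge1-\frac{y^2}2$ and $\sin x\ge x-\frac{x^3}6$, the contribution is at least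
$$2-9x^2+1-\tfrac{x^2}2+\sqrt3\big(x-\tfrac{x^3}6\big)=3+x\Big(\sqrt3-\tfrac{19}2x-\tfrac{\sqrt3}6x^2\Big)\ge3,$$
since $\frac{19}2\cdot0.07+\frac{\sqrt3}6\cdot0.07^2<0.67<\sqrt3$. There are $\frac a2-1$ pairs, so
$$|F_2|\ge1\cdot\sqrt3\cdot2\sqrt2\cdot3^{a/2-2}=\tfrac{2\sqrt6}9\,3^{a/2}\ge\tfrac12\,3^{a/2}.$$

**Step 2: the ternary product.** The aim is to lose only a constant against $2^b$. The factor $r=0$ is $|P(-\theta)|=1+2\cos(\frac\pi3-2\pi\varepsilon)\ge2$. For $1\le r\le b-1$ we have $3^r\theta=\frac{3^{r-1}}2+3^r\varepsilon$ with $3^{r-1}$ odd, so $-3^r\theta\equiv\frac12-3^r\varepsilon\pmod 1$. With $z=2\pi3^r\varepsilon$ the angle in $P$ is $2\pi(\frac12+\frac13)-z=\frac{5\pi}3-z$, whose cosine is $\cos(\frac\pi3+z)$. Hence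
$$|P(-3^r\theta)|=|1+2\cos(\tfrac\pi3+z)|=|1+\cos z-\sqrt3\sin z|\ge2\Big(1-\tfrac{\sqrt3}2z-\tfrac{z^2}4\Big),$$
by $\cos z\ge1-\frac{z^2}2$ and $\sin z\le z$. Since $3\cdot2^a\ge3^{b+2}$,
$$z=\frac{2\pi3^r}{3\cdot2^a}\le\frac{2\pi}{27}\,3^{-(b-1-r)}.$$
Call $\ell_r=\frac{\sqrt3}2z+\frac{z^2}4$ the relative loss. Summing geometric series with ratios $\frac13$ and $\frac19$,
$$\sum_{r=1}^{b-1}\ell_r\le\tfrac{\sqrt3}2\cdot\tfrac{2\pi}{27}\cdot\tfrac32+\tfrac14\big(\tfrac{2\pi}{27}\big)^2\cdot\tfrac98<0.303+0.016<\tfrac12.$$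
For numbers $\ell_r\in[0,1]$, induction gives
$$\prod(1-\ell_r)\ge1-\sum\ell_r.\tag{5}$$
So $|F_3|\ge2\cdot2^{b-1}\cdot\frac12=2^{b-1}$. $\square$

## 8. Choosing $a$ and $b$: end of the proof of Theorem 1

**Step 1: collect the bounds.** Let $a\ge4$ be even, $b\ge1$, $3^{b+1}\le2^a$. Lemma 2 with $p=3$, $q=2$ and Lemma 3 give $4\cdot2^aX\ge\frac12\,3^{a/2}\cdot2^{b-1}$, that is, $X\ge\frac1{16}\,3^{a/2}2^{b-a}$. Here $X=\max_{n\le2^a3^b}|S(n)|$, and $S(0)=0$, so by Lemma 1
$$\max_{1\le n\le2^a3^b}nD_n^*\ \ge\ \tfrac1{384}\,3^{a/2}\,2^{b-a}.\tag{6}$$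

**Step 2: fit $a$ and $b$ to $N$.** Let $N\ge86$, and let $a$ be the largest even integer with $4^a\le3N$. Since $3N\ge258>4^4$, we have $a\ge4$. By maximality $4^{a+2}>3N$, so $2^a>\sqrt{3N}/4>\sqrt N/4$. Let $b$ be the largest integer with $3^{b+1}\le2^a$. As $2^a\ge16>9$, we have $b\ge1$. Also $2^a3^b\le4^a/3\le N$, so (6) is a statement about some $n\le N$.

**Step 3: compute.** By maximality of $b$, $3^b>2^a/9$. Hence $2^b=3^{bE_3}>(2^a/9)^{E_3}=2^{aE_3}/4$, because $9^{E_3}=2^2$. Also $3^{a/2}=2^{aE_2}$. So (6) gives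
$$\max_{1\le n\le N}nD_n^*\ge\tfrac1{1536}\,2^{a(E_2+E_3-1)}\ge\tfrac1{1536}\Big(\tfrac{\sqrt N}4\Big)^{2\delta_0}\ge\tfrac1{3072}N^{\delta_0}.$$
The last step uses $2\delta_0<\frac12$, so $4^{2\delta_0}<2$. The consequence for infinitely many $N$ was derived in Section 1. $\blacksquare$

**Remark.** Lemma 1 uses only the boxes $[0,\frac i3)\times[0,\frac j2)$, with $1\le i\le3$ and $1\le j\le2$. There are finitely many, so by the pigeonhole principle one fixed box $B$ among them already has $|A_n(B)-n\lambda(B)|\ge cn^{\delta_0}$, for some $c>0$, for infinitely many $n$.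

## 9. Other prime bases and other first rows

We now consider digital Niederreiter–Halton sequences in $[0,1)^s$, $s\ge2$: bases $q_1,\dots,q_s$, a generator matrix over $\mathbb Z_{q_i}$ for each coordinate, and coordinates built as in Section 1. The star discrepancy is again taken over anchored boxes. We impose the usual proviso that *for every $n$ and $i$ infinitely many digits $y_k^{(i)}$ differ from $q_i-1$*. It holds, for example, if all columns of the matrices are finitely supported. Under it,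
$$x^{(i)}_n\in\big[\tfrac u{q_i},\tfrac{u+1}{q_i}\big)\iff y_0^{(i)}=u.$$
Without it this can fail: in base 2 the digits $(0,1,1,1,\dots)$ give $x=\frac12$ although $y_0=0$.

**Theorem 2.** Suppose two of the bases are distinct primes $p\ne q$, and in these two coordinates the first rows of the generator matrices are eventually equal to nonzero constants. All other rows and all other coordinates are arbitrary. Then there is $c>0$ with $\max_{n\le N}nD_n^*\ge cN^{\delta(p,q)}$ for all $N\ge1$, where $\delta(p,q)=\frac12(E_p+E_q-1)>0$ and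

* for $p,q$ odd: $E_\ell=\log\big(1/\sin\frac\pi{2\ell}\big)/\log\ell$ for $\ell\in\{p,q\}$;
* for $\{p,q\}=\{3,2\}$: $E_3=\frac{\log2}{\log3}$, $E_2=\frac{\log3}{2\log2}$;
* for $q=2$, $p\ge5$: $E_2=\frac{\log3}{2\log2}$ and $E_p=\log\Lambda_p/\log p$ with $\Lambda_p=\frac{\sqrt3/2}{\sin(\pi/3p)}$ if $p\equiv1\pmod 3$, and $\Lambda_p^2=\frac{3/4}{\sin(\pi/3p)\,\sin(2\pi/3+\pi/3p)}$ if $p\equiv2\pmod 3$.

In particular $ND_N^*=\Omega(N^{\delta(p,q)})$.

For bases $3,5$ the numbers are $E_3=0.630\ldots$, $E_5=0.729\ldots$, so $\delta(3,5)\approx0.180$. For bases $2,5$, $\Lambda_5^2\approx4.854$, $E_5\approx0.491$ and $\delta(5,2)\approx0.142$. The value of $E_5$ depends on the partner base, because the frequency used does.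

**Theorem 3.** Let the bases be $3,2$ and let the first rows $(c_r^{(1)})\in\mathbb Z_3^{\mathbb N}$, $(c_r^{(2)})\in\mathbb Z_2^{\mathbb N}$ be arbitrary, with lower densities of nonzero entries $\alpha,\beta$, that is, $\alpha=\liminf_{b}\frac1b\#\{r<b:c^{(1)}_r\ne0\}$ and similarly $\beta$. If $\alpha\frac{\log2}{\log3}+\beta\frac{\log3}{2\log2}>1$, then for every $\delta<\frac12(\alpha E_3+\beta E_2-1)$ there is $c_\delta>0$ with $\max_{n\le N}nD_n^*\ge c_\delta N^\delta$ for all large $N$.

Here $E_2,E_3$ are as in Section 6. For example, a ternary first row $1,0,1,0,\dots$ has $\alpha=\frac12$. With an all-ones binary first row, $\beta=1$, the hypothesis holds: $0.315+0.792>1$. With $\alpha=\beta=\frac23$ it fails: $\frac23\cdot1.4234<1$.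

## 10. From an arbitrary rational frequency to a multiple of $q^{-a}$

In Section 7 the passage from $\frac16$ to $j/2^a$ was done by explicit trigonometry. We now do it for a general rational $\theta_0$, at the price of an unspecified constant.

For integer sequences $(\kappa_r),(\lambda_r)$ let
$$g_p(n)=e\Big(\frac1p\sum_r\kappa_rn_r\Big),\qquad g_q(n)=e\Big(\frac1q\sum_r\lambda_rn_r\Big),$$
with base-$p$ digits $n_r$ in the first formula and base-$q$ digits in the second. These are digit-product functions. Put $S(N)=\sum_{n<N}g_p(n)g_q(n)$. By (2),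
$$F_{p,b}(\theta)=\sum_{n<p^b}g_p(n)e(n\theta)=\prod_{r<b}P^{(p)}_{\kappa_r}(p^r\theta),\qquad P^{(p)}_\kappa(x)=\sum_{d<p}e\big(d(x+\tfrac\kappa p)\big),$$
and similarly $F_{q,a}(\theta)=\prod_{r<a}P^{(q)}_{\lambda_r}(q^r\theta)$. The geometric sum gives
$$|P^{(p)}_\kappa(x)|=\frac{|\sin\pi px|}{|\sin\pi(x+\kappa/p)|},\qquad\text{and the value is }p\text{ if }x+\tfrac\kappa p\in\mathbb Z,\tag{7}$$
because $|\sin\pi p(x+\kappa/p)|=|\sin\pi px|$. The function $P$ of Section 5 is $P_1^{(3)}$.

Two dangers must be met when $\theta_0$ is replaced by $\theta=j/q^a$. In base $q$, the top factor is $P^{(q)}_{\lambda_{a-1}}(j/q)$, whose numerator in (7) is $\sin\pi j=0$. It therefore vanishes unless $j\equiv-\lambda_{a-1}\pmod q$. For instance, with $q=2$, $\lambda_r=1$, $a=4$, $j=2$, the factor is $1-e(1)=0$. So the residue of $j$ modulo $q$ must be prescribed. In base $p$ the error at the top digits has bounded but not small size, and there we simply use fewer digits.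

**Lemma 4.** Let $\theta_0\in\mathbb Q$ satisfy $p^r\theta_0,\,q^r\theta_0\notin\mathbb Z$ for all $r\ge0$. There is $c=c(p,q,\theta_0)>0$ such that for all $a\ge1$, $b\ge0$ with $p^b\le q^a$ and $q\nmid\lambda_{a-1}$,
$$\max_{n\le p^bq^a}|S(n)|\ \ge\ c\,q^{-a}\,|F_{p,b}(-\theta_0)|\,|F_{q,a}(\theta_0)|.$$

The constant does not depend on the sequences $(\kappa_r),(\lambda_r)$. We call $\theta_0$ *admissible* if it satisfies the hypothesis. For $p=3$, $q=2$, the point $\frac16$ is admissible, since $3^r/6$ and $2^r/6$ are never integers, while $\frac13$ and $\frac12$ are not.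

*Proof.* **Step 1: uniform bounds for the factors.** The purpose is to turn additive errors into relative ones. Let $M=\max(p,q)$. As $\theta_0$ is rational, the points $-p^r\theta_0$ and $q^r\theta_0$ take finitely many values modulo 1. By (7), $P_\kappa^{(p)}(-p^r\theta_0)$ could vanish only if $p^{r+1}\theta_0\in\mathbb Z$, which is excluded, and likewise in base $q$. The residues of $\kappa,\lambda$ also take finitely many values. So there is $c_0>0$ with
$$|P^{(p)}_\kappa(-p^r\theta_0)|\ge c_0,\qquad|P^{(q)}_\lambda(q^r\theta_0)|\ge c_0\qquad\text{for all }r,\kappa,\lambda.$$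
The derivative of $P_\kappa^{(p)}$ has modulus at most $\sum_{d<p}2\pi d=\pi p(p-1)$. So all these functions, and their absolute values, are Lipschitz with constant at most $\pi M^2$.

**Step 2: choice of $j$.** Every interval of length $q$ meets every residue class modulo $q$, so we may choose $j\equiv-\lambda_{a-1}\pmod q$ with $|j-q^a\theta_0|\le q$. Put $\theta=j/q^a$ and $\eta=\theta-\theta_0$. Then $|\eta|\le q^{1-a}$, and $q\nmid j$ because $q\nmid\lambda_{a-1}$.

**Step 3: base $q$.** We show that $|F_{q,a}(\theta)|\ge\frac12q^{-s^2}|F_{q,a}(\theta_0)|$ for a constant $s$. Fix $s\ge1$ with $\pi M^22^{-s}/c_0\le\frac14$. For $0\le r\le a-1-s$ the error at digit $r$ is $q^r|\eta|\le q^{r+1-a}$, so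
$$|P_{\lambda_r}^{(q)}(q^r\theta)|\ge|P^{(q)}_{\lambda_r}(q^r\theta_0)|\Big(1-\frac{\pi M^2}{c_0}q^{r+1-a}\Big).$$
These losses sum to at most $\frac{\pi M^2}{c_0}\sum_{i\ge s}q^{-i}\le\frac{\pi M^2}{c_0}\cdot2q^{-s}\le\frac12$. By (5) the product over these $r$ is at least half the corresponding product at $\theta_0$.

There remain at most $s$ indices $r=a-1-i$, $0\le i\le s-1$. For $i=0$ the argument is $j/q$ and $\frac{j+\lambda_{a-1}}q\in\mathbb Z$, so the factor equals $q$. For $i\ge1$ the argument is $j/q^{i+1}$. The factor is at least the numerator in (7), $|\sin(\pi j/q^i)|$; the exceptional case of (7) would need $j/q^i\in\mathbb Z$, impossible as $q\nmid j$. Since $j/q^i$ is at distance at least $q^{-i}$ from the integers, and $\sin\pi y\ge2y$ for $0\le y\le\frac12$, the factor is at least $2q^{-i}$. The corresponding factors at $\theta_0$ are at most $q$. So the ratio of the remaining factors at $\theta$ to those at $\theta_0$ is at least $1$ for $i=0$ and at least $q^{-(i+1)}$ for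 $i\ge1$, in total at least $q^{-(2+3+\cdots+s)}\ge q^{-s^2}$.

**Step 4: base $p$.** We show that for a constant $t$ and $b'=\max(b-t,0)$ we have $|F_{p,b'}(-\theta)|\ge\frac12p^{-t}|F_{p,b}(-\theta_0)|$. Fix $t\ge1$ with $\pi M^2q2^{-t}/c_0\le\frac12$. If $b'=b-t$, then for $r<b'$
$$p^r|\eta|\le p^{r-b'}\,p^{b-t}\,q^{1-a}\le p^{r-b'}\,q\,p^{-t},$$
using $p^b\le q^a$. The relative losses sum to at most $\frac{\pi M^2}{c_0}qp^{-t}\sum_{i\ge1}p^{-i}\le\frac12$, so by (5) $|F_{p,b'}(-\theta)|\ge\frac12|F_{p,b'}(-\theta_0)|$. Passing from $F_{p,b'}(-\theta_0)$ to $F_{p,b}(-\theta_0)$ adds $t$ factors of modulus at most $p$, which gives the claim. If $b'=0$ with $b\le t$, then $|F_{p,0}(-\theta)|=1\ge p^{-t}|F_{p,b}(-\theta_0)|$.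

**Step 5: conclusion.** Since $p^{b'}\le p^b\le q^a$, Lemma 2 applies with $b'$ in place of $b$:
$$4q^a\max_{n\le p^bq^a}|S(n)|\ge4q^a\max_{n\le p^{b'}q^a}|S(n)|\ge|F_{p,b'}(-\theta)|\,|F_{q,a}(\theta)|\ge\tfrac14\,q^{-s^2}p^{-t}\,|F_{p,b}(-\theta_0)|\,|F_{q,a}(\theta_0)|.$$
The numbers $s,t$ depend only on $p,q,\theta_0$. $\square$

**Lemma 5.** Under the proviso of Section 9, let two coordinates have distinct prime bases $p,q$ and first rows $(c_r),(d_r)$. Let $k'\not\equiv0\pmod p$, $k''\not\equiv0\pmod q$, and take $\kappa_r=k'c_r$, $\lambda_r=k''d_r$. Then $|S(n)|\le4pq\,nD_n^*$ for $n\ge1$.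

*Proof.* Anchored boxes whose other sides are $[0,1)$ show that $D_n^*$ is at least the star discrepancy of the projection to the two coordinates, so we may work in these two. The leading digits of $\boldsymbol x_m$ are $\sum_rc_rm_r$ modulo $p$ and $\sum_rd_rm_r$ modulo $q$, with base-$p$ and base-$q$ digits of $m$ respectively. So $g_p(m)g_q(m)=e(\frac{k'u}p)e(\frac{k''v}q)$ exactly when $\boldsymbol x_m$ has leading digits with these values, in particular for $\boldsymbol x_m\in Q_{uv}=[\frac up,\frac{u+1}p)\times[\frac vq,\frac{v+1}q)$. As $\sum_{u<p}e(\frac{k'u}p)=0$,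
$$S(n)=\sum_{u<p}\sum_{v<q}e\big(\tfrac{k'u}p\big)e\big(\tfrac{k''v}q\big)\Big(A_n(Q_{uv})-\frac n{pq}\Big).$$
Each bracket is at most $4nD_n^*$ in modulus by inclusion–exclusion, and there are $pq$ cells. $\square$

## 11. Frequencies for each pair of primes: proof of Theorem 2

In this section $\gg$ hides a positive constant independent of $a,b,N$.

**Step 1: reduction to a choice of $\theta_0$.** Let the first rows be eventually equal to $c\not\equiv0\pmod p$ and $d\not\equiv0\pmod q$. Given nonzero residues $k_p,k_q$, take $k'\equiv k_pc^{-1}\pmod p$ and $k''\equiv k_qd^{-1}\pmod q$ in Lemma 5. Then $\kappa_r\equiv k_p$ and $\lambda_r\equiv k_q$ for all large $r$, so $q\nmid\lambda_{a-1}$ for large $a$. Suppose that an admissible $\theta_0$ gives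
$$|F_{p,b}(-\theta_0)|\gg p^{bE_p},\qquad|F_{q,a}(\theta_0)|\gg q^{aE_q},\qquad E_p,E_q>0,\quad E_p+E_q>1.$$
For large $N$ let $a$ be maximal with $q^{2a}\le N$, and let $b$ satisfy $p^b\le q^a<p^{b+1}$. Then $p^bq^a\le N$, $p^b>q^a/p$ and $q^a>\sqrt N/q$. Lemmas 4 and 5 give
$$\max_{n\le N}nD_n^*\gg q^{-a}p^{bE_p}q^{aE_q}\gg q^{a(E_p+E_q-1)}\gg N^{\delta(p,q)}.$$
For the remaining, bounded range of $N$ we shrink the constant. This is possible because $\max_{n\le N}nD_n^*\ge D_1^*>0$: a box of volume $\frac12$ contains either $0$ or $1$ of one point. Finally $ND_N^*=\Omega(N^{\delta(p,q)})$ follows as in Section 1. If $n_N\le N$ attains the maximum, then $n_ND_{n_N}^*\ge cN^{\delta(p,q)}\ge cn_N^{\delta(p,q)}$, and $n_N\ge n_ND_{n_N}^*\to\infty$.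

**Step 2: growth of the products.** The orbit of $-\theta_0$ under multiplication by $p$ modulo 1 is eventually periodic, and $\kappa_r$ is eventually constant modulo $p$. So the factors $|P^{(p)}_{\kappa_r}(-p^r\theta_0)|$ are eventually periodic in $r$, and by admissibility none vanishes. Hence $|F_{p,b}(-\theta_0)|\gg\Lambda^b$, where $\Lambda$ is the geometric mean of the factor $|P^{(p)}_{k_p}|$ over the terminal cycle, and we may take $E_p=\log\Lambda/\log p$. The same holds in base $q$. It remains to choose $\theta_0,k_p,k_q$.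

**Step 3: $p,q$ both odd; $\theta_0=\frac12$.** It is admissible, and all orbit points are $\frac12$ modulo 1. For $\ell\in\{p,q\}$, (7) gives
$$|P_k^{(\ell)}(\tfrac12)|=\frac{|\sin\frac{\pi\ell}2|}{|\sin(\frac\pi2+\frac{\pi k}\ell)|}=\frac1{|\cos(\pi k/\ell)|}.$$
Take $k_\ell=\frac{\ell-1}2$, a nonzero residue. Then $\cos\frac{\pi k_\ell}\ell=\cos(\frac\pi2-\frac\pi{2\ell})=\sin\frac\pi{2\ell}$, so the factor is $1/\sin\frac\pi{2\ell}>\frac{2\ell}\pi$. Hence $E_\ell>1-\frac{\log(\pi/2)}{\log\ell}\ge1-\frac{\log(\pi/2)}{\log3}>\frac12$, and $E_p+E_q>1$.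

**Step 4: $p=3$, $q=2$; $\theta_0=\frac16$.** It is admissible. The tripling orbit of $-\frac16$ ends in the fixed point $\frac12$, where the factor is $1/|\cos(\pi k/3)|=2$ for $k=1,2$. The doubling orbit of $\frac16$ ends in the cycle $\{\frac13,\frac23\}$, where $|P^{(2)}_1(x)|=|1-e(x)|=2\sin\frac\pi3=\sqrt3$. So $E_3=\frac{\log2}{\log3}$, $E_2=\frac{\log3}{2\log2}$, with sum $1.423\ldots>1$.

**Step 5: $q=2$, $p\ge5$; $\theta_0=\frac13$.** Neither $2$ nor $p$ is divisible by $3$, so $\frac13$ is admissible. The doubling orbit is $\{\frac13,\frac23\}$, with factor $\sqrt3$, so $E_2=\frac{\log3}{2\log2}>0.79$. In base $p$ the orbit starts at $-\frac13\equiv\frac23$, and every numerator in (7) is $\frac{\sqrt3}2$, since $px\equiv\pm\frac13\pmod 1$.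

If $p\equiv1\pmod 3$, then $\frac23$ is fixed. Take $k_p=\frac{p-1}3$. Then $\frac23+\frac{k_p}p=1-\frac1{3p}$, and the factor is
$$\Lambda_p=\frac{\sqrt3/2}{\sin(\pi/3p)}>\frac{\sqrt3}2\cdot\frac{3p}\pi=\frac{3\sqrt3}{2\pi}\,p.$$

If $p\equiv2\pmod 3$, then the orbit is the cycle $\{\frac23,\frac13\}$. Take $k_p=\frac{p+1}3$. Then $\frac13+\frac{k_p}p=\frac23+\frac1{3p}$ and $\frac23+\frac{k_p}p=1+\frac1{3p}$, so the product of the two factors is
$$\Lambda_p^2=\frac{3/4}{\sin(\pi/3p)\,\sin(2\pi/3+\pi/3p)}>\frac34\cdot\frac{3p}\pi\cdot\frac2{\sqrt3}=\frac{3\sqrt3}{2\pi}\,p.$$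
Here we used $0<\sin(\frac{2\pi}3+\frac\pi{3p})<\sin\frac{2\pi}3=\frac{\sqrt3}2$, as the sine decreases on $[\frac{2\pi}3,\pi]$.

Since $\frac{3\sqrt3}{2\pi}>0.82$ and $0.82\,p>1$, in both cases $\Lambda_p>\sqrt{0.82\,p}$. As $\log0.82<0$ and $p\ge5$,
$$E_p>\frac12+\frac{\log0.82}{2\log p}\ge\frac12+\frac{\log0.82}{2\log5}>0.43,$$
so $E_2+E_p>0.79+0.43>1$. $\blacksquare$

## 12. Zeros in the first rows: proof of Theorem 3

**Step 1: a bound that counts nonzero entries.** Apply Lemmas 4 and 5 with $p=3$, $q=2$, $\theta_0=\frac16$, $k'=k''=1$, so $\kappa_r=c_r^{(1)}$, $\lambda_r=c_r^{(2)}$. Let $A(b)$ and $B(a)$ be the numbers of nonzero entries among the first $b$ entries of $(c^{(1)}_r)$ and the first $a$ entries of $(c_r^{(2)})$.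

The factors for $r=0$ are at least $1$. Indeed $-\frac16+\frac\kappa3\notin\mathbb Z$, so $|P_\kappa^{(3)}(-\frac16)|\ge|\sin\frac\pi2|=1$ by (7). And $|P^{(2)}_\lambda(\frac16)|$ is $\sqrt3$ for $\lambda=0$ and $1$ for $\lambda=1$.

For $r\ge1$ the base-3 orbit is at $\frac12$, and the factor $1/|\cos(\pi\kappa_r/3)|$ is $1$ if $\kappa_r=0$ and $2$ otherwise. The base-2 orbit is at $\frac13$ or $\frac23$, and the factor is $|1+e(\pm\frac13)|=1$ if $\lambda_r=0$ and $\sqrt3$ otherwise. Thus a zero entry costs the gain at that digit but no more, and $|F_{3,b}(-\theta_0)|\ge2^{A(b)-1}$, $|F_{2,a}(\theta_0)|\ge3^{(B(a)-1)/2}$. With an absolute $c>0$,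
$$\max_{n\le2^a3^b}nD_n^*\ \ge\ c\,2^{A(b)}\,3^{B(a)/2}\,2^{-a}\qquad\text{whenever }3^b\le2^a,\ c^{(2)}_{a-1}\ne0.\tag{8}$$

**Step 2: choice of $a$ and $b$.** The condition $c_{a-1}^{(2)}\ne0$ in (8) restricts $a$, and we must see that this is harmless. The hypothesis $\alpha E_3+\beta E_2>1$ with $E_2,E_3<1$ and $\alpha,\beta\le1$ forces $\alpha,\beta>0$. Fix $0<\epsilon<\min(\alpha,\beta)$. For large $N$ let $a_1=\lfloor\log_4N\rfloor$, let $a\le a_1$ be maximal with $c^{(2)}_{a-1}\ne0$ (it exists because $\beta>0$), and let $3^b\le2^a<3^{b+1}$. Then $2^a3^b\le4^{a_1}\le N$. The entries with indices $a,\dots,a_1-1$ are zero, so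
$$B(a)=B(a_1)\ge(\beta-\epsilon)a_1$$
for large $N$. Hence $a\ge B(a)\to\infty$, so $b\to\infty$, and $A(b)\ge(\alpha-\epsilon)b$ for large $N$. Also $b>aE_3-1$.

**Step 3: compute.** Since $3^{B(a)/2}=2^{B(a)E_2}$, the base-2 logarithm of the right side of (8) is at least
$$(\beta-\epsilon)E_2a_1+(\alpha-\epsilon)E_3a-a-O(1)=\beta E_2a_1-(1-\alpha E_3)a-\epsilon E_2a_1-\epsilon E_3a-O(1).$$
Because $1-\alpha E_3>0$, $a\le a_1$ and $E_2,E_3<1$, this is at least
$$(\alpha E_3+\beta E_2-1)a_1-2\epsilon a_1-O(1).$$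
So the gap between $a$ and $a_1$ works in our favour: the skipped zero entries gain nothing, but their cost $2^{-1}$ per binary digit is not paid either, and it outweighs the lost ternary gain. Put $\gamma=\alpha E_3+\beta E_2-1>0$. Since $2^{a_1}>\sqrt N/2$, for every sufficiently small $\epsilon$ with $2\epsilon<\gamma$ there is a positive constant times $N^{(\gamma-2\epsilon)/2}$ bounding $\max_{n\le N}nD_n^*$ from below for all large $N$. Given $\delta<\frac\gamma2$, choose $\epsilon$ so small that $\frac{\gamma-2\epsilon}2\ge\delta$. $\blacksquare$
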